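\title{A descriptive Banach space with no equivalent Kadec norm}

\begin{abstract}
Let $X$ be a normed space and $Z\subset X^*$ a norming subspace. If $X$ is $\sigma(X,Z)$-descriptive, then it carries a $\sigma(X,Z)$-lower semicontinuous (F)-norm, uniformly equivalent to the norm, on whose spheres $\sigma(X,Z)$ and the norm topology coincide. We show that the (F)-norm cannot in general be replaced by a norm. We construct a Banach space $Y\subset\ell_\infty(\Gamma)$, built on a tree of height $\omega_1$, that is descriptive for the topology of pointwise convergence on $\Gamma$, hence for its weak topology, and that has no equivalent norm on whose unit sphere the weak and norm topologies coincide, not even for sequences. We also characterize descriptiveness and the existence of such a lower semicontinuous norm by countable families of sets of small local diameter; the two conditions differ only in the word ``convex''.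
\end{abstract}

\section{Introduction}

\subsection{The problem}

Scalars are real and $\omega=\{0,1,2,\dots\}$. Let $(X,\|\cdot\|)$ be a normed space and $Z$ a linear subspace of $X^*$. The topology $\sigma(X,Z)$ is the coarsest one for which all $z\in Z$ are continuous; the sets $\{u:|z_k(u-x)|<\delta,\ k=1,\dots,K\}$ with $z_k\in Z$ and $\delta>0$ form a base at $x$. It is coarser than the weak topology $\sigma(X,X^*)$, which is coarser than the norm topology. The subspace $Z$ is \emph{norming} if
\[
\|x\|_Z=\sup\{|z(x)|:z\in Z,\ \|z\|\le1\}
\]
is a norm equivalent to $\|\cdot\|$, and \emph{$1$-norming} if $\|\cdot\|_Z=\|\cdot\|$. A real function $g$ on a topological space is \emph{lower semicontinuous} (lsc) if all sets $\{g\le c\}$ are closed; equivalently, $g(x)\le\liminf g(x_\alpha)$ for every net $x_\alpha\to x$. As a supremum of $\sigma(X,Z)$-continuous functions, $\|\cdot\|_Z$ is $\sigma(X,Z)$-lsc.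

We call an equivalent norm $\nu$ on $X$ a \emph{$\sigma(X,Z)$-Kadec norm} if $\sigma(X,Z)$ and the norm topology coincide on the unit sphere $\{\nu=1\}$, that is, if every net on this sphere that $\sigma(X,Z)$-converges to a point of the sphere converges in norm. A Hilbert space norm is Kadec for the weak topology, because $\|x_\alpha-x\|^2=2-2\langle x_\alpha,x\rangle$ on the sphere. The supremum norm of $c_0$ is not: $e_0+e_n\to e_0$ weakly, all these vectors have norm $1$, and $\|(e_0+e_n)-e_0\|=1$. So the question of interest is whether \emph{some} equivalent norm is Kadec, and one would like a topological condition on the pair $(X,Z)$ that decides it.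

A family $\mathcal F$ of subsets of a topological space is \emph{isolated} if for every $A\in\mathcal F$ there is an open set $U\supset A$ disjoint from all $B\in\mathcal F$ with $B\ne A$; it is \emph{$\sigma$-isolated} if it is a countable union of isolated families. A family $\mathcal N$ of subsets of $X$ is a \emph{network} for the norm topology if for every $x\in X$ and every norm-open $W\ni x$ there is $N\in\mathcal N$ with $x\in N\subset W$. The space $X$ is \emph{$\sigma(X,Z)$-descriptive} if its norm topology has a network that is $\sigma$-isolated with respect to $\sigma(X,Z)$. A family that is isolated for one topology is isolated for every finer one, so descriptiveness becomes a stronger requirement when $Z$ is made smaller.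

An \emph{(F)-norm} on $X$ is a function $\|\cdot\|_1:X\to[0,\infty)$ such that $\|x\|_1=0$ if and only if $x=0$; $\|\lambda x\|_1\le\|x\|_1$ whenever $|\lambda|\le1$; $\lim_{\lambda\to0}\|\lambda x\|_1=0$ for every $x$; and $\|x+y\|_1\le\|x\|_1+\|y\|_1$. It need not be positively homogeneous, and its balls need not be convex.

\begin{theorem}[{\cite[Theorem 1.2]{MTK}}]\label{thm:Fnorm}
Let $Z\subset X^*$ be norming. If $X$ is $\sigma(X,Z)$-descriptive, then there is a $\sigma(X,Z)$-lsc (F)-norm $\|\cdot\|_1$ on $X$ that defines the same uniform structure as $\|\cdot\|$ and such that $\sigma(X,Z)$ and the norm topology coincide on every sphere $\{\|\cdot\|_1=c\}$, $c>0$.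
\end{theorem}

Problem 1.4 of \cite{MTK} asks whether the construction behind Theorem~\ref{thm:Fnorm} can be convexified so as to give a norm. In existence form:

\begin{quote}
Does every $\sigma(X,Z)$-descriptive normed space $X$, with $Z\subset X^*$ norming, admit an equivalent $\sigma(X,Z)$-lsc norm that is $\sigma(X,Z)$-Kadec?
\end{quote}

The answer is no, even for a Banach space and $Z=X^*$. We first state a reformulation that isolates the role of convexity, and then the counterexample.

\subsection{Sets of small local diameter}

\begin{theorem}\label{thm:B}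
Let $X$ be a normed space and $Z\subset X^*$ a norming subspace.
\begin{enumerate}
\item[(1)] $X$ is $\sigma(X,Z)$-descriptive if and only if the following holds.
\begin{enumerate}
\item[(S)] For each $\eta>0$, $X$ is a countable union of sets $A$ such that every $x\in A$ has a $\sigma(X,Z)$-open neighborhood $V$ with $\operatorname{diam}(A\cap V)<\eta$.
\end{enumerate}
\item[(2)] $X$ has an equivalent $\sigma(X,Z)$-lsc norm that is $\sigma(X,Z)$-Kadec if and only if there are countably many \emph{convex} sets $C_n\subset X$ with the following property.
\begin{enumerate}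
\item[(L)] For all $x\in X$ and $\eta>0$ there are $n$ and a $\sigma(X,Z)$-neighborhood $U$ of $x$ with $x\in C_n$ and $\operatorname{diam}(C_n\cap U)<\eta$.
\end{enumerate}
\end{enumerate}
\end{theorem}

Condition (S) says what descriptiveness measures: up to an error $\eta$, and after cutting $X$ into countably many pieces, the coarse topology sees the norm. It holds if and only if there are countably many \emph{arbitrary} sets $C_n$ with (L). Indeed, given (S), let $(C_n)$ list all pieces of the covers for $\eta=1,\frac12,\frac13,\dots$; given $(C_n)$ and $\eta$, let $A_n$ be the set of those $x\in C_n$ that have a neighborhood $U$ with $\operatorname{diam}(C_n\cap U)<\eta$. So the problem asks exactly whether a countable family with (L) can be replaced by a countable family of convex sets with (L).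

There are reasons to guess that it can. The converse implication holds: by the above, a space with a $\sigma(X,Z)$-lsc Kadec norm is descriptive. If $X$ is separable, the balls of rational radius centered in a countable dense set are convex and satisfy (L) with $U=X$, so both properties hold. And Theorem~\ref{thm:Fnorm} produces every feature of the required norm except homogeneity and convexity.

\subsection{The counterexample}

Let $T$ be the set of all sequences of countable ordinal length with entries in $\omega\times\{+,-\}$, ordered by extension: $u\le t$ if $u$ is an initial segment of $t$. Elements of $T$ are \emph{nodes}; the root is $\emptyset$, the length of $t$ is $|t|$, and $t^\frown(n,\varepsilon)$ is $t$ followed by the entry $(n,\varepsilon)$. In formulas a sign $\varepsilon$ is read as $\pm1$. Two nodes with a common upper bound are comparable.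

Let $\Gamma=T\sqcup(T\times\omega)$. The coordinates $(t,i)$, $i\in\omega$, form the \emph{ray at $t$}, and a coordinate \emph{sits at} $u$ if it is $u$ or some $(u,i)$. For $t\in T$ and $m\in\omega$ define elements of $\ell_\infty(\Gamma)$ by
\[
\rho_{t,m}=\mathbf 1_{\{(t,i):\,i\le m\}},\qquad \rho_{t,\infty}=\mathbf 1_{\{(t,i):\,i\in\omega\}},
\]
and define $x_t$ as follows: $x_t(u)=1$ if $u\le t$ and $x_t(u)=0$ otherwise; if $u<t$ and the entry of $t$ at place $|u|$ is $(n,\varepsilon)$, then $x_t=\varepsilon\rho_{u,n}$ on the ray at $u$; if $u\not<t$, then $x_t=0$ on the ray at $u$. Thus $x_t$ marks the path from the root to $t$, and on the ray at each earlier node it records the exit $(n,\varepsilon)$ taken there, as a block of length $n+1$ and sign $\varepsilon$ (Figure~\ref{fig:tree}).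

Let $Y$ be the closed linear span in $(\ell_\infty(\Gamma),\|\cdot\|_\infty)$ of the \emph{generators} $x_t$ and $\rho_{t,m}$ ($t\in T$, $m<\infty$). The vectors $\rho_{t,\infty}$ are not among the generators. The coordinate functionals $y\mapsto y(\gamma)$ have norm at most $1$ and $\|y\|=\sup_\gamma|y(\gamma)|$; hence for $X\subset Y$ every subspace of $X^*$ containing them is $1$-norming. If $Z_0\subset Y^*$ is their span, $\sigma(Y,Z_0)$ is the topology of pointwise convergence on $\Gamma$.

\begin{theorem}\label{thm:A}
Let $X$ be a linear subspace with $\operatorname{span}\{x_t:t\in T\}\subset X\subset Y$ (for instance the Banach space $X=Y$), and let $Z$ be a subspace of $X^*$ containing the coordinate functionals (for instance $Z=X^*$). Then: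
\begin{enumerate}
\item[(a)] $X$ is $\sigma(X,Z)$-descriptive.
\item[(b)] No equivalent norm on $X$, lower semicontinuous or not, is $\sigma(X,Z)$-Kadec.
\item[(c)] There is no norm-lsc function $F:X\to\mathbb R$ that is quasi-convex (all sets $\{F\le c\}$ are convex) and has the following property.
\begin{enumerate}
\item[(K)] If a sequence $y_j$ converges weakly to $y\ne0$ and $F(y_j)\to F(y)$, then $\|y_j-y\|\to0$.
\end{enumerate}
\end{enumerate}
\end{theorem}

Parts (a) and (b) answer the problem in the negative, and they show that ``convex'' cannot be dropped from Theorem~\ref{thm:B}(2). Part (c) shows that the obstruction is the convexity of the balls, not homogeneity. Of Theorem~\ref{thm:B}, the proof of Theorem~\ref{thm:A} uses only that (S) implies descriptiveness.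

The mechanism is visible in $c_0$. An equivalent norm $\nu$ is weakly lsc, so $\liminf\nu(e_0+e_n)\ge\nu(e_0)$; if $\nu$ is Kadec for the weak topology, equality would force a subsequence of $e_0+e_n$ to converge in norm, so the inequality is strict. A Kadec norm must therefore jump at every such configuration. In $Y$ the configuration occurs at each node $t$, with \emph{midpoints} $\frac12(x_s+x_r)$ in the role of $e_0+e_n$, and the tree is too tall for a real function to jump everywhere (Section~\ref{sec:obstruction}). The vectors $x_s$ themselves stay away from $x_t$, thanks to the rays (Section~\ref{sec:rays}), and this is what keeps $Y$ descriptive (Section~\ref{sec:descriptive}). Theorem~\ref{thm:B} is proved in Section~\ref{sec:B}.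

\section{Descriptiveness, Kadec norms and local diameter}\label{sec:B}

In this section $\sigma=\sigma(X,Z)$.

\subsection{Proof of Theorem~\ref{thm:B}(1)}

\emph{Necessity of} (S). Let $\bigcup_k\mathcal N_k$ be a network with each $\mathcal N_k$ isolated, and let $\eta>0$. Put $A_k=\bigcup\{N\in\mathcal N_k:\operatorname{diam}N<\eta\}$. Every $x$ lies in a member of the network contained in the open ball of radius $\eta/3$ around $x$, so the $A_k$ cover $X$. Let $x\in A_k$, say $x\in N\in\mathcal N_k$ with $\operatorname{diam}N<\eta$, and let $V\supset N$ be $\sigma$-open and disjoint from the other members of $\mathcal N_k$. Then $A_k\cap V=N$ has diameter less than $\eta$.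

\emph{Sufficiency of} (S). Inside a piece $A$ of a cover as in (S), sets at mutual norm distance greater than $\eta$ can be separated by $\sigma$-open sets. So we first cover $X$ by countably many families of small sets that are uniformly separated in norm, and then intersect them with the pieces.

For $p\ge1$ let $X=\bigcup_nA^p_n$ be a cover as in (S) with $\eta=1/p$. Well-order $X=\{y_\xi\}$, and for $j,p\ge1$ put
\[
E^j_{\xi,p}=\Bigl\{z:\|z-y_\xi\|<\tfrac1j-\tfrac1p,\ \text{ and }\ \|z-y_\zeta\|\ge\tfrac1j\ \text{ for all }\zeta<\xi\Bigr\}.
\]
Then $\operatorname{diam}E^j_{\xi,p}\le2/j$. If $\zeta<\xi$, $z\in E^j_{\xi,p}$ and $z'\in E^j_{\zeta,p}$, then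
\[
\|z-z'\|\ge\|z-y_\zeta\|-\|z'-y_\zeta\|>\tfrac1j-\bigl(\tfrac1j-\tfrac1p\bigr)=\tfrac1p .
\]
For fixed $j$ every $z$ lies in some $E^j_{\xi,p}$: take the least $\xi$ with $\|z-y_\xi\|<1/j$, and then $p$ large.

Fix $j,p,n$. The nonempty sets among $A^p_n\cap E^j_{\xi,p}$, with $\xi$ varying, form an isolated family. Indeed, for each $y$ in the set with index $\xi$ choose a $\sigma$-open $V_y\ni y$ with $\operatorname{diam}(A^p_n\cap V_y)<1/p$. A point of the set with another index lies in $A_n^p$ at distance greater than $1/p$ from $y$, so it is not in $V_y$; thus $\bigcup_yV_y$ is the required open set. The union of these countably many families is a network: given $x$ and $\eta>0$, take $j>2/\eta$, then $\xi,p$ with $x\in E^j_{\xi,p}$, then $n$ with $x\in A^p_n$; the set $A^p_n\cap E^j_{\xi,p}$ contains $x$ and lies in the open ball of radius $\eta$ around $x$. \qed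

\subsection{Proof of Theorem~\ref{thm:B}(2)}

Both conditions are unchanged if $\|\cdot\|$ is replaced by an equivalent norm. Since $Z$ is norming (part (1) did not use this), we may replace $\|\cdot\|$ by $\|\cdot\|_Z$. From now on $\|\cdot\|$ is $\sigma$-lsc, so closed balls are $\sigma$-closed, and every $z\in Z$ has a positive multiple that is bounded by $\|\cdot\|$ in absolute value. Let $\mathcal B=\{\|\cdot\|\le1\}$ and let $\operatorname{cl}$ denote $\sigma$-closure.

\emph{Necessity.} Let $\nu$ be an equivalent $\sigma$-lsc, $\sigma$-Kadec norm, and let $C_q=\{\nu\le q\}$ for rational $q>0$. For $x=0$, (L) holds with $U=X$ and $q$ small. Let $x\ne0$, $\eta>0$, and suppose that $\operatorname{diam}(C_q\cap U)\ge\eta$ for every rational $q>\nu(x)$ and every $\sigma$-neighborhood $U$ of $x$. Then there is $x_{U,q}\in C_q\cap U$ with $\|x_{U,q}-x\|\ge\eta/3$. Direct the pairs $(U,q)$ by shrinking $U$ and decreasing $q$. The net $x_{U,q}$ is $\sigma$-convergent to $x$, it has $\limsup\nu(x_{U,q})\le\nu(x)$ by construction and $\liminf\nu(x_{U,q})\ge\nu(x)$ by lower semicontinuity. Hence $x_{U,q}/\nu(x_{U,q})$ is eventually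 defined, lies on the unit sphere of $\nu$ and $\sigma$-converges to $x/\nu(x)$. So it converges in norm, and then $x_{U,q}\to x$ in norm, a contradiction.

\emph{Sufficiency.} We want a norm that detects when a net approaches $C_n$. The distance to $C_n$ is convex, but nothing makes it $\sigma$-lsc, so we insert a closure. Discard the empty $C_n$ and put
\[
\psi_n(x)=\inf\{\lambda>0:x\in\operatorname{cl}(C_n+\lambda\mathcal B)\}.
\]
The sets $\operatorname{cl}(C_n+\lambda\mathcal B)$ increase with $\lambda$. The function $\psi_n$ is finite and vanishes on $C_n$, since $\psi_n(x)\le\|x-c\|$ for $c\in C_n$. It is $1$-Lipschitz, since $\operatorname{cl}(C_n+\lambda\mathcal B)+h\subset\operatorname{cl}(C_n+(\lambda+\|h\|)\mathcal B)$. It is $\sigma$-lsc, since $\{\psi_n\le\lambda\}=\bigcap_{\mu>\lambda}\operatorname{cl}(C_n+\mu\mathcal B)$ for $\lambda\ge0$. It is convex: for $0\le s\le 1$,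
\[
s\operatorname{cl}(C_n+\lambda\mathcal B)+(1-s)\operatorname{cl}(C_n+\lambda'\mathcal B)\subset\operatorname{cl}\bigl(C_n+(s\lambda+(1-s)\lambda')\mathcal B\bigr),
\]
by the $\sigma$-continuity of the vector operations and the convexity of $C_n$, which is used only here. Put
\[
\Phi(x)=\|x\|^2+\sum_nc_n\bigl(\psi_n(x)^2+\psi_n(-x)^2\bigr),\qquad c_n=\frac{2^{-n}}{1+\psi_n(0)^2}.
\]
Since $\psi_n(\pm x)^2\le(\psi_n(0)+\|x\|)^2\le(1+\psi_n(0)^2)(1+\|x\|^2)$, the series converges uniformly on bounded sets, so $\Phi$ is finite and norm continuous. Squares of nonnegative convex lsc functions are convex and lsc, and so are sums of series of such functions. Hence $\Phi$ is convex, even and $\sigma$-lsc.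

Let $R=\Phi(0)+1$ and $D=\{\Phi\le R\}$. This set is convex, symmetric, bounded (as $\|x\|^2\le\Phi(x)$), $\sigma$-closed, and a norm neighborhood of $0$. Its Minkowski functional $\nu(x)=\inf\{\lambda>0:x\in\lambda D\}$ is therefore an equivalent norm with $\{\nu\le c\}=cD$ for $c>0$, so $\nu$ is $\sigma$-lsc. If $\nu(x)=1$, then $\Phi(x)=R$: we have $x\in D$, and $\Phi(x)<R$ would give $(1+s)x\in D$ for small $s>0$ by continuity, hence $\nu(x)<1$.

Let $x_\alpha\to x$ in $\sigma$ with $\nu(x_\alpha)=\nu(x)=1$, and let $\eta>0$. Take $n$ and $U$ as in (L); shrinking $U$, we may assume $U=\{u:|z_k(u-x)|<\delta,\ k\le K\}$ with $z_k\in Z$ and $|z_k|\le\|\cdot\|$. Write $\Phi=c_n\psi_n^2+G$, where $G$ is the sum of the remaining terms and is $\sigma$-lsc. Since $\Phi(x_\alpha)=\Phi(x)=R$ and $\psi_n(x)=0$,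
\[
\limsup c_n\psi_n(x_\alpha)^2=R-\liminf G(x_\alpha)\le R-G(x)=0 .
\]
So $\psi_n(x_\alpha)\to0$. Let $0<\mu<\min(\delta/2,\eta)$ and $U'=\{u:|z_k(u-x)|<\delta/2,\ k\le K\}$. Eventually
\[
x_\alpha\in U'\cap\operatorname{cl}(C_n+\mu\mathcal B)\subset\operatorname{cl}\bigl(U'\cap(C_n+\mu\mathcal B)\bigr),
\]
where the inclusion holds because $U'$ is $\sigma$-open. If $v=c+h\in U'$ with $c\in C_n$ and $\|h\|\le\mu$, then $|z_k(c-x)|<\delta/2+\mu<\delta$ for all $k$. So $c$ and $x$ both lie in $C_n\cap U$, and $\|v-x\|\le\eta+\mu$. The ball $x+(\eta+\mu)\mathcal B$ is $\sigma$-closed, so eventually $\|x_\alpha-x\|\le\eta+\mu<2\eta$. Thus $x_\alpha\to x$ in norm. \qed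

\section{Midpoints and the convexity obstruction}\label{sec:obstruction}

Let $X$ and $Z$ be as in Theorem~\ref{thm:A}. In this section only the inclusion $\operatorname{span}\{x_t\}\subset X$ matters. For $v\in T$ let $\Gamma(v)$, the \emph{cone} at $v$, be the set of coordinates that sit at nodes $\ge v$. Cones at incomparable nodes are disjoint. Let $v=t^\frown(n,\varepsilon)$ and $s\ge v$. At nodes $\le t$ and on rays at nodes $<t$ the vectors $x_s$ and $x_t$ agree; on the ray at $t$ we have $x_s=\varepsilon\rho_{t,n}$ and $x_t=0$; and any other node below $s$ is $\ge v$. Hence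
\begin{equation}\label{eq:split}
x_s=x_t+\varepsilon\rho_{t,n}+g,\qquad g=x_s\cdot\mathbf 1_{\Gamma(v)},\quad \|g\|=g(v)=1,
\end{equation}
and $g=\mathbf 1_{\{v\}}$ if $s=v$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0) -- (0,1.5) -- (-1,2.5) -- (-1.6,3.6);
\draw[thick] (0,1.5) -- (1,2.5) -- (1.6,3.6);
\draw[dashed] (0,1.5) -- (7.3,1.5);
\foreach \x/\y in {0/0,0/1.5,-1/2.5,1/2.5,-1.6/3.6,1.6/3.6} \fill (\x,\y) circle (2pt);
\node[left] at (0,0) {$\emptyset$};
\node[left] at (-0.1,1.4) {$t$};
\node[left] at (-1,2.5) {$t^\frown(2,+)$};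
\node[right] at (1,2.5) {$t^\frown(2,-)$};
\node[left] at (-1.6,3.6) {$s$};
\node[right] at (1.6,3.6) {$r$};
\foreach \x/\i/\a/\b in {2.5/0/1/{-1},3.5/1/1/{-1},4.5/2/1/{-1},5.5/3/0/0,6.5/4/0/0} {
  \draw[fill=white] (\x,1.5) circle (2pt);
  \node[above] at (\x,1.55) {\small $(t,\i)$};
  \node at (\x,1.0) {$\a$};
  \node at (\x,0.5) {$\b$};
}
\node at (1.6,1.0) {$x_s$:};
\node at (1.6,0.5) {$x_r$:};
\end{tikzpicture}
\caption{A node $t$ of the tree, two nodes $s\ge t^\frown(2,+)$ and $r\ge t^\frown(2,-)$, and the ray at $t$ (dashed). The two rows give the values of $x_s$ and $x_r$ on the ray. They cancel in the midpoint $\frac12(x_s+x_r)$, which differs from $x_t$ only at coordinates sitting at nodes $\ge t^\frown(2,+)$ or $\ge t^\frown(2,-)$.}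
\label{fig:tree}
\end{figure}

\begin{lemma}\label{lem:disjoint}
A bounded sequence $(h_j)$ with pairwise disjoint supports in a subspace $W$ of a space $\ell_\infty(\Delta)$ is weakly null in $W$.
\end{lemma}

\begin{proof}
Let $\|h_j\|\le c$ and $\varphi\in W^*$. For all signs, $\|\sum_{j\le J}\pm h_j\|\le c$. Choosing the signs of $\varphi(h_j)$ gives $\sum_{j\le J}|\varphi(h_j)|\le c\|\varphi\|$ for all $J$, so $\varphi(h_j)\to0$.
\end{proof}

\begin{lemma}\label{lem:midpoint}
Let $t\in T$, $n_1<n_2<\cdots$, $s_j\ge t^\frown(n_j,+)$, $r_j\ge t^\frown(n_j,-)$ and $y_j=\frac12(x_{s_j}+x_{r_j})$. Then $y_j\to x_t$ weakly in $X$, and $\|y_j-x_t\|=\frac12$ for all $j$.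
\end{lemma}

\begin{proof}
By \eqref{eq:split} the terms $\pm\rho_{t,n_j}$ cancel, and $y_j-x_t=\frac12(g_j+g_j')$ with $g_j,g_j'$ of norm $1$ and supported in the cones at $t^\frown(n_j,+)$ and $t^\frown(n_j,-)$. All these cones are pairwise disjoint. So $\|y_j-x_t\|=\frac12$, and Lemma~\ref{lem:disjoint} applies.
\end{proof}

The next lemma is a Baire category statement. It is the reason for taking sequences of countable rather than finite length. A set $S\subset T$ is \emph{cofinal above $t_0$} if every $s\ge t_0$ has some $s'\ge s$ in $S$.

\begin{lemma}\label{lem:baire}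
If $T=\bigcup_{k\in\omega}T_k$, then some $T_k$ is cofinal above some node $t_0$.
\end{lemma}

\begin{proof}
Otherwise, start with $t_0=\emptyset$ and choose $t_{k+1}\ge t_k$ such that no element of $T_k$ is $\ge t_{k+1}$. The union $t=\bigcup_kt_k$ has countable length, so it is a node; it is $\ge t_{k+1}$ for every $k$, so it lies in no $T_k$.
\end{proof}

With finite sequences only, the lemma fails (take singletons), and so does Theorem~\ref{thm:A}(b): there are then countably many generators, the space is separable, and Theorem~\ref{thm:B}(2) gives a Kadec norm.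

These lemmas already show that no countable family of convex sets $C_n\subset X$ satisfies (L). Suppose that one does, and let $T_n$ be the set of $t$ such that $x_t\in C_n$ and $\operatorname{diam}(C_n\cap U)<\frac12$ for some $\sigma(X,Z)$-neighborhood $U$ of $x_t$. Some $T_n$ is cofinal above some $t_0$. Take $t\ge t_0$ in $T_n$, with its $U$, and take $s_j\ge t^\frown(j,+)$ and $r_j\ge t^\frown(j,-)$ in $T_n$. The midpoints $y_j$ lie in $C_n$ by convexity and eventually in $U$ by Lemma~\ref{lem:midpoint}, at distance $\frac12$ from $x_t\in C_n\cap U$. This is a contradiction. By Theorem~\ref{thm:B}(2) there is no $\sigma(X,Z)$-lsc Kadec norm. The proof of the stronger statements (b) and (c) follows the same pattern, with the value $F(x_t)$ in the role of the index $n$.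

\begin{proof}[Proof of Theorem~\ref{thm:A}(c)]
Suppose that $F$ is as in (c), and put $f(t)=F(x_t)$. The sets $\{F\le c\}$ are convex and norm closed, hence weakly closed by the Hahn--Banach theorem. So $F$ is weakly lsc.

\emph{Claim: for each $t\in T$ there are $\delta>0$ and $N\in\omega$ such that}
\begin{equation}\label{eq:jump}
\max(f(s),f(r))\ge f(t)+\delta\quad\text{whenever }n\ge N,\ s\ge t^\frown(n,+),\ r\ge t^\frown(n,-).
\end{equation}
Otherwise there are $n_1<n_2<\cdots$, $s_j\ge t^\frown(n_j,+)$ and $r_j\ge t^\frown(n_j,-)$ with $\max(f(s_j),f(r_j))<f(t)+1/j$. Let $y_j=\frac12(x_{s_j}+x_{r_j})$. Quasi-convexity gives $F(y_j)\le\max(f(s_j),f(r_j))<f(t)+1/j$. By Lemma~\ref{lem:midpoint}, $y_j\to x_t\ne0$ weakly, so $\liminf F(y_j)\ge f(t)$. Thus $F(y_j)\to F(x_t)$, and (K) gives $\|y_j-x_t\|\to0$, whereas $\|y_j-x_t\|=\frac12$. This proves the claim.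

For integers $p\ge1$ and $l\in\mathbb Z$ let $T_{p,l}$ be the set of $t$ such that \eqref{eq:jump} holds with $\delta=1/p$ and some $N$, and $f(t)\in[\frac lp,\frac{l+1}p)$. By the claim, and since $f$ is real valued, $T=\bigcup_{p,l}T_{p,l}$. By Lemma~\ref{lem:baire} some $T_{p,l}$ is cofinal above some $t_0$. Take $t\ge t_0$ in $T_{p,l}$, with its $N$, and take $s\ge t^\frown(N,+)$ and $r\ge t^\frown(N,-)$ in $T_{p,l}$. Then
\[
\max(f(s),f(r))<\tfrac{l+1}p\le f(t)+\tfrac1p ,
\]
which contradicts \eqref{eq:jump}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]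
Let $\nu$ be an equivalent $\sigma(X,Z)$-Kadec norm. It is norm continuous and convex. If $y_j\to y\ne0$ weakly and $\nu(y_j)\to\nu(y)$, then $y_j/\nu(y_j)\to y/\nu(y)$ weakly, hence in $\sigma(X,Z)$. These points lie on the unit sphere of $\nu$, so the convergence is in norm, and $y_j\to y$ in norm. Thus $F=\nu$ has property (K), which contradicts (c).
\end{proof}

\begin{remark}
Only weakly convergent sequences were used. Hence $X$ has not even an equivalent norm with the sequential Kadec--Klee property, that is, one for which every sequence on the unit sphere that converges weakly to a point of the sphere converges in norm.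
\end{remark}

\section{What the rays are for}\label{sec:rays}

The argument above is dangerous for part (a): a small change in the construction lets it run without midpoints, and then it destroys descriptiveness as well. Let $W$ be a normed space with a topology $\tau$, and let $z_t\in W$ ($t\in T$) be such that
\begin{equation}\label{eq:bad}
z_{s_n}\to z_t\text{ in }\tau\quad\text{and}\quad\|z_{s_n}-z_t\|\ge1\qquad\text{whenever }s_n\ge t^\frown(n,+)\ (n\in\omega).
\end{equation}
Then (S) fails for $\tau$ and $\eta=1$. Indeed, if $W=\bigcup_kA_k$, some $T_k=\{t:z_t\in A_k\}$ is cofinal above some $t_0$; for $t\ge t_0$ in $T_k$ and $s_n\ge t^\frown(n,+)$ in $T_k$, every $\tau$-neighborhood of $z_t$ contains points $z_{s_n}\in A_k$ at distance at least $1$.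

\begin{example}[no rays]
Let $z_t$ be the restriction of $x_t$ to $T$ and $W\subset\ell_\infty(T)$ their closed span. By \eqref{eq:split}, $z_{s_n}-z_t$ has norm $1$ and is supported on nodes $\ge t^\frown(n,+)$. By Lemma~\ref{lem:disjoint}, \eqref{eq:bad} holds for the weak topology.
\end{example}

In $Y$ the rays remove this defect: the set $\{x_s:s\in T\}$ is discrete for pointwise convergence. If $x_s(t)>\frac12$ then $s\ge t$, and if $|x_s(t,0)|<\frac12$ then $s\not>t$; so two coordinates isolate $x_t$. This uses only the first coordinate of each ray, but one coordinate is not enough.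

\begin{example}[rays of length one]
Let $x'_t$ be the restriction of $x_t$ to $T\sqcup(T\times\{0\})$, let $W$ be their closed span, and let $e_t=\mathbf 1_{\{(t,0)\}}$. By \eqref{eq:split}, the average of $x'_{t^\frown(n,+)}$ over $n<N$ is at distance $1/N$ from $z_t=x'_t+e_t$, so $z_t\in W$. For $s_n\ge t^\frown(n,+)$ the vector $z_{s_n}-z_t$ has norm $1$ and is supported in the cone at $t^\frown(n,+)$. Again \eqref{eq:bad} holds for the weak topology.
\end{example}

The trouble is that the limit of $x'_{t^\frown(n,+)}$ belongs to the space. In $Y$ the block on the ray grows with $n$, and the pointwise limit of $x_{t^\frown(n,+)}$ is $x_t+\rho_{t,\infty}$, which is not in $Y$ because elements of $Y$ tend to $0$ along each ray. If the $\rho_{t,\infty}$ were added to the space, $z_t=x_t+\rho_{t,\infty}$ would satisfy \eqref{eq:bad} for pointwise convergence: $z_{s_n}-z_t$ is $\rho_{t,n}-\rho_{t,\infty}$ plus a vector supported in the cone at $t^\frown(n,+)$ with value $1$ at that node.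

This suggests the proof of (a). Generators that move have a pointwise limit outside $Y$ (or the limit $0$). If linear combinations of a fixed number of generators converge pointwise to an element of $Y$, the limits outside $Y$ must cancel. A cancellation involves two terms, and afterwards fewer terms describe the limit, as in
\[
\tfrac12\bigl(x_{t^\frown(n,+)}+x_{t^\frown(n,-)}\bigr)\to x_t,\qquad x_{t^\frown(n,+)}-\rho_{t,n}\to x_t .
\]
So one groups the points of $Y$ by the least number of generators needed to approximate them. These sets are not convex: the $x_s$ need one generator and their midpoints need two. But approximation makes cancellations inexact, and counting terms is then too crude.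

\begin{example}\label{ex:weight}
Let $0<q<\frac14$, $v_n=t^\frown(n,+)$, $y=x_t+2q\rho_{t,0}$ and $y_n=y+\mathbf 1_{\{v_n\}}$, which is in $Y$ by \eqref{eq:split}. Then $y_n\to y$ pointwise and $\|y_n-y\|=1$. Each $y_n$ is at distance $q$ from the two-term combination $x_{v_n}-(1-q)\rho_{t,n}=x_t+q\rho_{t,n}+\mathbf 1_{\{v_n\}}$, and $y$ is at distance $q$ from $x_t+q\rho_{t,0}$. None of them is within $q$ of a multiple of one generator. Indeed, they have the value $1$ at $t$ and $2q$ at $(t,0)$, so the distance is at least $1$ from $b\rho_{s,m}$ and from $ax_s$ with $s\not\ge t$, at least $2q$ from $ax_t$, and at least $\max(|1-a|,|2q\mp a|)\ge\frac12-q>q$ from $ax_s$ with $s>t$. So $y$ and the $y_n$ all need exactly two terms. What distinguishes them is that the ray term left after the cancellation has the small coefficient $q$. We shall therefore count such terms at half price.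
\end{example}

The vectors $\rho_{t,m}$ played no part in Section~\ref{sec:obstruction}. They are among the generators in order to absorb these remainders.

\section{The space $Y$ is descriptive}\label{sec:descriptive}

\begin{proposition}\label{prop:star}
For every $\theta>0$, $Y$ is a countable union of sets $A$ such that each $y\in A$ has a neighborhood $V$, open for pointwise convergence on $\Gamma$, with $\|y'-y\|<7\theta$ for all $y'\in A\cap V$.
\end{proposition}

This implies Theorem~\ref{thm:A}(a). Given $\eta>0$, take $\theta<\eta/14$, so that $\operatorname{diam}(A\cap V)\le14\theta<\eta$, and intersect $A$ and $V$ with $X$. The sets $A\cap X$ cover $X$ because $X\subset Y$, and $V\cap X$ is $\sigma(X,Z)$-open because $Z$ contains the coordinate functionals. So (S) holds, and Theorem~\ref{thm:B}(1) applies. The rest of the section proves the proposition.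

\subsection{Path vectors}

We begin with the vectors that arise as pointwise limits of the $x_t$. For $t\in T$ let $C_t=\{u:u\le t\}$. A \emph{limit chain} is a nonempty downward closed chain $B\subset T$ without maximum. The union $\bigcup B$ is a sequence of limit length $\le\omega_1$, and $B$ is the set of its proper initial segments. If the length is countable, $\bigcup B$ is a node; we denote it by $\sup B$ and call $B$ \emph{bounded}. If $s\in T$ is an upper bound of $B$, then $\bigcup B$ is an initial segment of $s$, so $B$ is bounded and $\sup B\le s$. For $y\in\ell_\infty(\Gamma)$ let $\lambda_B(y)=y(\sup B)$ if $B$ is bounded and $\lambda_B(y)=0$ otherwise; $\lambda_B$ is linear and $|\lambda_B(y)|\le\|y\|$.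

Define $x_B$ at a coordinate $\gamma$ sitting at $u$ by $x_B(\gamma)=x_{u'}(\gamma)$ if $u\in B$, where $u'\in B$, $u'>u$ is arbitrary (the value depends only on the entry of $\bigcup B$ at place $|u|$), and $x_B(\gamma)=0$ if $u\notin B$. Put $x_t^\pm=x_t\pm\rho_{t,\infty}$. The vectors $x_t$, $x_t^+$, $x_t^-$, $x_B$ are the \emph{path vectors}. They are pairwise different and take values in $\{0,1,-1\}$. The \emph{chain} of a path vector is $C(\xi)=C_t$ for $\xi\in\{x_t,x^+_t,x_t^-\}$, and $C(x_B)=B$. For every path vector $\xi$:
\begin{enumerate}
\item[(G1)] $\xi(u)=1$ for $u\in C(\xi)$, and $\xi=0$ on $\Gamma(v)$ for $v\notin C(\xi)$.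
\item[(G2)] If $u\in C(\xi)$, then $\xi=x_u$ outside $\Gamma(u)$.
\item[(G3)] On the ray at $u$, $\xi$ has finite support unless $\xi=x_u^\pm$.
\end{enumerate}
(G1) holds because $\xi$ vanishes at coordinates sitting outside $C(\xi)$ and $C(\xi)$ is downward closed. For (G2), let $w\not\ge u$. If $w<u$, both vectors equal $1$ at $w$ and record on the ray at $w$ the entry of $u$ at place $|w|$. If $w$ is incomparable with $u$, it lies in neither chain, and both vectors vanish at the coordinates sitting at $w$. (G3) is part of the definitions.

\begin{lemma}\label{lem:dichotomy}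
Let $B$ be a limit chain and $\xi\ne x_B$ a path vector. Exactly one of the following holds.
\begin{enumerate}
\item[(long)] $B$ is bounded and $\sup B\in C(\xi)$. Then $\lambda_B(\xi)=1$, and $\xi=x_B$ at all coordinates sitting at nodes of $B$.
\item[(short)] There is $u\in B\setminus C(\xi)$. Then $\lambda_B(\xi)=0$, and $\xi=0$ on $\Gamma(u)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The cases exclude each other because $C(\xi)$ is downward closed. We have $C(\xi)\ne B$, since $C(\xi)$ has a maximum or is another limit chain. If (short) fails, pick $u\in C(\xi)\setminus B$. It is comparable with all elements of $B$ and below none of them, so it is an upper bound of $B$. Hence $B$ is bounded, $\sup B\le u$, and $\sup B\in C(\xi)$. In the long case let $w\in B$ and pick $u'\in B$, $u'>w$; by (G2) both $\xi$ and $x_B$ agree with $x_{u'}$ at the coordinates sitting at $w$. The remaining statements follow from (G1).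
\end{proof}

\begin{lemma}\label{lem:P}
Every $y\in Y$ has the following properties.
\begin{enumerate}
\item[(P1)] $\lim_{i\to\infty}y(t,i)=0$ for $t\in T$.
\item[(P2)] $\lim_{n\to\infty}y(t^\frown(n,\varepsilon))=0$ for $t\in T$ and $\varepsilon=\pm$.
\item[(P3)] For each limit chain $B$ and $\kappa>0$ there is $u_0\in B$ such that $|y-\lambda_B(y)x_B|\le\kappa$ at all coordinates sitting at nodes $u\in B$ with $u\ge u_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Each property defines a norm-closed linear subspace of $\ell_\infty(\Gamma)$, so it suffices to check the generators. They have finite support on each ray, which gives (P1). The vector $\rho_{s,m}$ vanishes at all nodes, and $x_s$ is nonzero at no more than one immediate successor of $t$, which gives (P2). (P3) for $x_s$ is Lemma~\ref{lem:dichotomy}. For $\rho_{s,m}$ we have $\lambda_B=0$, and we take $u_0>s$ if $s\in B$ and $u_0$ arbitrary otherwise.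
\end{proof}

The vectors $x_t^\pm$ and $\rho_{t,\infty}$ violate (P1), and $x_B$ violates (P3) because $\lambda_B(x_B)=0$ while $x_B=1$ at the nodes of $B$. So none of them is in $Y$.

\subsection{Limits of generators along an ultrafilter}

To make finitely many families of generators and coefficients converge at once, we use an ultrafilter $\mathcal U$ on an index set $I$. A statement about $\alpha\in I$ holds \emph{eventually} if the set of $\alpha$ for which it holds belongs to $\mathcal U$. We recall that for every statement, either it or its negation holds eventually; that finitely many statements that hold eventually hold simultaneously eventually, and in particular for some $\alpha$; that a family with finitely many values is eventually constant; and that a bounded family of real numbers has a limit along $\mathcal U$. A family $n_\alpha\in\omega$ is either eventually constant or tends to $\infty$. All limits over $\alpha$ are taken along $\mathcal U$.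

\begin{lemma}\label{lem:limits}
Let $t_\alpha\in T$ and $C=\{u:u\le t_\alpha\text{ eventually}\}$. Then $x_{t_\alpha}$ converges pointwise to a path vector $\xi$ with $C(\xi)=C$. Either $t_\alpha$ is eventually equal to a node $t$ and $\xi=x_t$, or $\xi$ is of the form $x_t^\pm$ or $x_B$. Moreover:
\begin{enumerate}
\item[(i)] for each $u\in C$, eventually $x_{t_\alpha}-\xi=0$ outside $\Gamma(u)$;
\item[(ii)] for each $v\notin C$, eventually $x_{t_\alpha}-\xi=0$ on $\Gamma(v)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The set $C$ contains $\emptyset$ and is downward closed. It is a chain, since two of its elements lie below a common $t_\alpha$. If $C$ has no maximum, let $\xi=x_C$. If $C=C_t$ and eventually $t_\alpha=t$, let $\xi=x_t$. If $C=C_t$ and eventually $t_\alpha>t$, then $t_\alpha\ge t^\frown(n_\alpha,\varepsilon)$ with $\varepsilon$ eventually constant, and $n_\alpha\to\infty$ because no $t^\frown(n,\varepsilon)$ is in $C$; let $\xi=x_t^\varepsilon$.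

(i) Eventually $u\le t_\alpha$, and then both vectors equal $x_u$ outside $\Gamma(u)$ by (G2). (ii) Eventually $v\not\le t_\alpha$, and then both vectors vanish on $\Gamma(v)$ by (G1).

Let $\gamma$ sit at $w$. If $w\notin C$, use (ii) with $v=w$. If $w\in C$ is not the maximum, use (i) with some $u>w$ in $C$. If $w=t$ is the maximum of $C$, then eventually $x_{t_\alpha}(t)=1$, and on the ray at $t$ the vector $x_{t_\alpha}$ is eventually $0$, or it equals $\varepsilon\rho_{t,n_\alpha}$ and tends pointwise to $\varepsilon\rho_{t,\infty}$.
\end{proof}

For $\tau_\alpha\in T$ and $m_\alpha\in\omega$ there are three possibilities. If $(\tau_\alpha,m_\alpha)$ is eventually equal to $(t,m)$, then $\rho_{\tau_\alpha,m_\alpha}$ is eventually $\rho_{t,m}$. If eventually $\tau_\alpha=t$ and $m_\alpha\to\infty$, the pointwise limit is $\rho_{t,\infty}$. If $\tau_\alpha$ is not eventually constant, then for each $u$ eventually $\tau_\alpha\ne u$, and the pointwise limit is $0$. We call $\rho_{t,m}$ ($m\le\infty$) and $0$ the \emph{ray vectors}.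

\subsection{Weighted combinations and the cover}

Fix $\theta>0$. A \emph{formal combination} is a finite, possibly empty, list of \emph{path terms} $a_i\xi_i$ and \emph{ray terms} $b_j\chi_j$, where $a_i,b_j\in\mathbb R$, the $\xi_i$ are path vectors and the $\chi_j$ are ray vectors; the same vector may occur several times. Its \emph{value} is $\zeta=\sum_ia_i\xi_i+\sum_jb_j\chi_j\in\ell_\infty(\Gamma)$. Following Example~\ref{ex:weight}, a ray term with $|b_j|\le\theta$ has \emph{weight} $1$, every other term has weight $2$, and the weight of the combination is the sum of the weights of its terms. The combination is \emph{genuine} if all $\xi_i$ and $\chi_j$ are generators of $Y$. For $y\in Y$ and an integer $w$ let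
\[
r_w(y)=\inf\{\|y-\zeta\|:\zeta\text{ is the value of a genuine combination of weight }\le w\},
\]
so that $r_w(y)=\infty$ for $w<0$, $r_0(y)=\|y\|$, and $r_w(y)$ is nonincreasing in $w$.

For rational $q\in(0,\theta)$ and $w,M\in\omega$ let $A(q,w,M)$ be the set of $y\in Y$ such that $r_{w-1}(y)>q$ and some genuine combination of weight $\le w$, with all coefficients in $[-M,M]$, has a value $\zeta$ with $\|y-\zeta\|\le q$. These countably many sets cover $Y$. Indeed, the span of the generators is dense, so for $y\in Y$ there is a least $w\in\omega$ with $r_w(y)<\theta$; then $r_{w-1}(y)\ge\theta$, and we take a rational $q\in(r_w(y),\theta)$ and $M$ large.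

\subsection{The reduction lemma}

We now make precise that a formal combination close to an element of $Y$ is as good as a genuine one, and that a cancellation saves weight. The terms that can cancel each other are collected in groups. For $t\in T$, \emph{group $t$} consists of the path terms with $\xi_i\in\{x_t,x^+_t,x_t^-\}$, of which there are $p_t$, and the ray terms with $\chi_j=\rho_{t,\infty}$, of which there are $l_t$. Its contribution to $\zeta$ is $A_tx_t+D_t\rho_{t,\infty}$, where $A_t$ is the sum of the coefficients of its path terms and
\[
D_t=\sum_{\xi_i=x_t^+}a_i-\sum_{\xi_i=x_t^-}a_i+\sum_{\chi_j=\rho_{t,\infty}}b_j .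
\]
For a limit chain $B$, \emph{group $B$} consists of the terms with $\xi_i=x_B$, of which there are $p_B$; let $A_B$ be the sum of their coefficients, and say that $B$ \emph{occurs} if $p_B\ge1$. The combination is \emph{reduced} if no $\chi_j$ is $0$, if $p_B\le1$ for all $B$, if $p_t\le1$ and $l_t\le1$ for all $t$, and if $|b_j|\le\theta$ whenever $\chi_j=\rho_{t,\infty}$ for some $t$.

\begin{lemma}\label{lem:reduction}
Let $y\in Y$ and $0<q<\theta$, and let a formal combination of weight $w$ have a value $\zeta$ with $\|y-\zeta\|\le q$. Then:
\begin{enumerate}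
\item[(a)] $|D_t|\le q$ for all $t$, and $|A_B|\le2q$ for all $B$;
\item[(b)] if the combination is not reduced, then $r_{w-1}(y)\le q$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathcal F$ be the finite set of nodes $t$ such that one of $x_t$, $x_t^\pm$, $\rho_{t,m}$ ($m\le\infty$) appears in the combination.

\emph{Step 1: rays.} If $t\notin\mathcal F$, then $D_t=0$. Let $t\in\mathcal F$. By (G3) and the definition of the ray vectors, terms outside group $t$ have finite support on the ray at $t$, and $x_t$ vanishes there. So $\zeta(t,i)=D_t$ for large $i$, and (P1) gives $|D_t|\le q$.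

\emph{Step 2: limit chains.} Let $B$ occur. Each path term outside group $B$ is long or short for $B$ in the sense of Lemma~\ref{lem:dichotomy}. Let $H_B$ be the sum of the coefficients of the long terms. Ray vectors vanish at nodes and $\lambda_B(x_B)=0$, so $\lambda_B(\zeta)=H_B$ and
\begin{equation}\label{eq:H}
|\lambda_B(y)-H_B|\le q .
\end{equation}
For each short term $a_i\xi_i$ fix $u_i\in B\setminus C(\xi_i)$. Call $u_B\in B$ \emph{high} if $u_B\ge u_i$ for all short terms and $u_B$ is strictly above all elements of $\mathcal F\cap B$. High nodes exist, and every element of $B$ above a high node is high. Given a high $u_B$, the \emph{tail} of $B$ is $\{u\in B:u\ge u_B\}$, and $\Gamma_B$ is the set of coordinates sitting at nodes of the tail. The tail is disjoint from $\mathcal F$, so all ray terms vanish on $\Gamma_B$; short terms vanish there, and long ones agree with $x_B$. Therefore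
\begin{equation}\label{eq:tail}
\zeta=(H_B+A_B)\,x_B\quad\text{on }\Gamma_B .
\end{equation}
In particular $|y(u)-H_B-A_B|\le q$ for $u$ in the tail, and (P3) gives $|\lambda_B(y)-H_B-A_B|\le q$. With \eqref{eq:H} we obtain $|A_B|\le2q$, which completes (a).

Tails of different occurring chains $B\ne B'$ are disjoint. By symmetry let $B'\not\subset B$. Then a term with vector $x_B$ is short for $B'$, so $u_{B'}$ lies above some element of $B'\setminus B$. As $B$ is downward closed, the tail of $B'$ is disjoint from $B$.

\emph{Step 3: replacement.} Let $\kappa>0$. For each occurring $B$ choose a high $u_B$ such that $|y-\lambda_B(y)x_B|\le\kappa$ on $\Gamma_B$, by (P3). Then choose $m\in\omega$ so large that for all $t\in\mathcal F$ and $\varepsilon=\pm$: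
\begin{itemize}
\item $\zeta(t,i)=D_t$ and $|y(t,i)|\le\kappa$ for $i>m$ (Step 1 and (P1));
\item $|y(t^\frown(m,\varepsilon))|\le\kappa$ (by (P2));
\item $t^\frown(m,\varepsilon)$ lies in none of the chains $C(\xi_i)$ (each contains at most one immediate successor of $t$).
\end{itemize}
Form a genuine combination by the following rules.
\begin{enumerate}
\item[(R0)] Drop the terms with $\chi_j=0$; keep the terms with $\chi_j=\rho_{t,m'}$, $m'<\infty$.
\item[(R1)] If $p_t=1$ and $l_t=0$, keep the term if it is $ax_t$; if it is $ax_t^\varepsilon$, replace it by $ax_v$ with $v=t^\frown(m,\varepsilon)$.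
\item[(R2)] Replace every other nonempty group $t$ by the terms $A_tx_t$ (omitted if $p_t=0$) and $D_t\rho_{t,m}$.
\item[(R3)] Replace each nonempty group $B$ by the single term $A_Bx_{u_B}$.
\end{enumerate}
The separate rule (R1) is needed because (R2) would raise the weight of such a group from $2$ to $3$.

\emph{Step 4: weight.} (R0) lowers the weight if some $\chi_j$ is $0$ and preserves it otherwise. (R1) preserves it. In (R2) the term $D_t\rho_{t,m}$ has weight $1$, since $|D_t|\le q<\theta$, so the new weight of the group is $2\min(1,p_t)+1$. If $p_t\ge2$, the old weight is at least $4>3$. If $p_t\le1$, then $l_t\ge1$, and the old weight is at least $2p_t+1$, with equality only if $l_t=1$ and the coefficient of $\rho_{t,\infty}$ has absolute value at most $\theta$. (R3) changes $2p_B$ to $2$. So the weight does not increase, and it drops by at least $1$ if the combination is not reduced.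

\emph{Step 5: error.} Let $\zeta'$ be the new value. (R0) does not change the value. By \eqref{eq:split}, $x_v=x_t+\varepsilon\rho_{t,m}+\mathbf 1_{\{v\}}$ for $v=t^\frown(m,\varepsilon)$, and $D_t=\varepsilon a$ when (R1) replaces $ax_t^\varepsilon$. So (R1) and (R2) add $-D_t$ at the coordinates $(t,i)$ with $i>m$, and a replacement in (R1) adds $a$ at the node $v$. (R3) adds $A_B(x_{u_B}-x_B)$. This vanishes outside $\Gamma(u_B)$ by (G2); on $\Gamma(u_B)$, the vector $x_{u_B}$ is $\mathbf 1_{\{u_B\}}$ and $x_B$ is supported in $\Gamma_B$. So (R3) adds $-A_Bx_B$ on $\Gamma_B\setminus\{u_B\}$ and nothing elsewhere. The changes act on pairwise disjoint sets of coordinates: tails are disjoint from $\mathcal F$ and from each other, the nodes $v$ lie in no occurring $B$, and different $t$ give different rays and different $v$. We estimate $y-\zeta'$ on these sets.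
\begin{enumerate}
\item[(1)] At $(t,i)$ with $t\in\mathcal F$, $i>m$: $\zeta'(t,i)=D_t-D_t=0$ and $|y(t,i)|\le\kappa$.
\item[(2)] At a node $v$ from (R1): $\zeta(v)=0$ since $v$ is in no $C(\xi_i)$, so $\zeta'(v)=a$. Here $|a|=|D_t|\le q$ and $|y(v)|\le\kappa$, so the error is at most $q+\kappa$.
\item[(3)] On $\Gamma_B\setminus\{u_B\}$: $\zeta'=H_Bx_B$ by \eqref{eq:tail}, so $|y-\zeta'|\le|y-\lambda_B(y)x_B|+|\lambda_B(y)-H_B|\le\kappa+q$ by \eqref{eq:H}.
\end{enumerate}
Elsewhere $\zeta'=\zeta$ and the error is at most $q$. Thus $\|y-\zeta'\|\le q+\kappa$. If the combination is not reduced, then $r_{w-1}(y)\le q+\kappa$ for every $\kappa>0$, which is (b).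
\end{proof}

It matters that the error bound $q$ is kept, and not merely a multiple of it: the conclusion $r_{w-1}(y)\le q$ has to contradict the definition of $A(q,w,M)$. This is why (R2) keeps the remainder $D_t\rho_{t,m}$ and (R3) keeps $A_Bx_{u_B}$, although their coefficients $D_t$ and $A_B$ are small.

\subsection{Proof of Proposition~\ref{prop:star}}

Let $A=A(q,w,M)$ and $y\in A$, and suppose that no pointwise open $V\ni y$ satisfies $\|y'-y\|<7\theta$ on $A\cap V$. Let $I$ be the set of pointwise open neighborhoods of $y$ in $Y$. For $\alpha\in I$ choose $y_\alpha\in A\cap\alpha$ with $\|y_\alpha-y\|\ge7\theta$, and a genuine combination of weight $\le w$ with coefficients in $[-M,M]$ and value $\zeta_\alpha$ such that $\|y_\alpha-\zeta_\alpha\|\le q$. The sets $\{\alpha\in I:\alpha\subset\alpha_0\}$, $\alpha_0\in I$, are nonempty and closed under finite intersections, so they are contained in an ultrafilter $\mathcal U$ on $I$. Along $\mathcal U$, $y_\alpha\to y$ pointwise.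

\emph{The limit combination.} Each combination has at most $w$ terms, so the numbers $p$ and $l$ of path and ray terms are eventually constant:
\[
\zeta_\alpha=\sum_{i=1}^pa_i^\alpha x_{t_i^\alpha}+\sum_{j=1}^lb_j^\alpha\rho_{\tau_j^\alpha,m_j^\alpha}.
\]
The coefficients are bounded by $M$, so $a_i^\alpha\to a_i$ and $b_j^\alpha\to b_j$, and the generators converge pointwise to path vectors $\xi_i$ and ray vectors $\chi_j$. Consider the formal combination with terms $a_i\xi_i$, $b_j\chi_j$ and value $\zeta$. Its weight $w'$ is at most $w$: the weight of the $j$th ray term is eventually constant, and if it is $1$, then $|b_j|\le\theta$. Since $\zeta_\alpha\to\zeta$ and $y_\alpha\to y$ pointwise, $\|y-\zeta\|\le q$. Since $r_{w'-1}(y)\ge r_{w-1}(y)>q$, Lemma~\ref{lem:reduction}(b) shows that the limit combination is reduced.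

\emph{Moving terms have small coefficients.} Call a term \emph{moving} if its generator is not eventually constant. Its limit vector is then $x_t^\pm$, $x_B$, $\rho_{t,\infty}$ or $0$, and $0$ is excluded because the combination is reduced. So every moving term belongs to a group. By Lemma~\ref{lem:reduction}:
\begin{itemize}
\item Group $t$ contains at most one moving ray term $b\rho_{t,\infty}$, and $|b|\le\theta$.
\item Group $t$ contains at most one moving path term $ax_t^\varepsilon$, which is then its only path term. If $l_t=0$, then $|a|=|D_t|\le q$. If $l_t=1$, then $D_t=\varepsilon a+b$, so $|a|\le q+\theta$. In both cases $|a|<2\theta$.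
\item A nonempty group $B$ consists of one term $A_Bx_B$, and $|A_B|\le2q<2\theta$.
\end{itemize}
For a group $G$ let $\Delta_G^\alpha$ be the sum, over the moving terms of $G$, of the limit coefficient times the difference between the generator with index $\alpha$ and its limit. This difference has norm at most $2$ for a path term and at most $1$ for a ray term. Hence $\|\Delta_t^\alpha\|\le 2\cdot 2\theta+\theta=5\theta$ and $\|\Delta_B^\alpha\|\le4\theta$. The other generators are eventually equal to their limits, all generators have norm $1$, and the coefficients converge, so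
\begin{equation}\label{eq:delta}
\lim_\alpha\Bigl\|\zeta_\alpha-\zeta-\sum_G\Delta_G^\alpha\Bigr\|=0 .
\end{equation}
The number of groups is bounded only in terms of $w$, so the triangle inequality is not enough; we need the $\Delta_G^\alpha$ to have disjoint supports.

\emph{Different groups have eventually disjoint supports.} Attach to group $t$ the chain $C_G=C_t$ and to group $B$ the chain $C_G=B$. Different groups have different chains. For each group $G$,
\begin{enumerate}
\item[(i)] if $u\in C_G$, then eventually $\Delta^\alpha_G=0$ outside $\Gamma(u)$;
\item[(ii)] if $v\notin C_G$, then eventually $\Delta^\alpha_G=0$ on $\Gamma(v)$.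
\end{enumerate}
For the path term of $G$ this is Lemma~\ref{lem:limits}, as the chain of its limit vector is $C_G$. For a moving ray term in group $t$, the difference is eventually $\rho_{t,m_\alpha}-\rho_{t,\infty}$, which is supported on the ray at $t$; this ray is contained in $\Gamma(u)$ if $u\le t$ and disjoint from $\Gamma(v)$ if $v\not\le t$. Now let $G\ne G'$, and by symmetry let $v\in C_{G'}\setminus C_G$. Eventually $\Delta^\alpha_{G'}$ is supported in $\Gamma(v)$, by (i), and $\Delta_G^\alpha$ vanishes on $\Gamma(v)$, by (ii).

\emph{Conclusion.} There are finitely many nonempty groups, so eventually all $\Delta^\alpha_G$ have pairwise disjoint supports and $\|\sum_G\Delta_G^\alpha\|\le5\theta$. By \eqref{eq:delta}, $\lim_\alpha\|\zeta_\alpha-\zeta\|\le5\theta$, and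
\[
\lim_\alpha\|y_\alpha-y\|\le\lim_\alpha\bigl(\|y_\alpha-\zeta_\alpha\|+\|\zeta_\alpha-\zeta\|+\|\zeta-y\|\bigr)\le q+5\theta+q<7\theta .
\]
This contradicts $\|y_\alpha-y\|\ge7\theta$. The proposition is proved, and with it Theorem~\ref{thm:A}(a). \qed

\begin{thebibliography}{1}
\bibitem{MTK}
\emph{Metrization theory and the Kadec property},
\texttt{https://webs.um.es/matias/miwiki/lib/exe/fetch.php?media=2016c.pdf}
\end{thebibliography}
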